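\title{Orbits with unipotent stabilizers in a representation and in its dual}

\begin{abstract}
Let a linear algebraic group $G$ over an algebraically closed field $k$ act linearly on a finite-dimensional vector space $V$. An orbit is called quiritree if its stabilizer is unipotent modulo the kernel of the action. We consider the conjecture that the quiritree orbits in $V$ and in $V^*$ are equal in number and depend on the same number of parameters. We show that it holds for all $G$ and $V$ when $\operatorname{char}k=0$ and that it fails in every positive characteristic $p$, already for $GL_p$ acting on $\mathfrak{sl}_p$. The proof in characteristic zero passes to finite fields, sorts the orbits by the Levi factors of their stabilizers, and solves a triangular system of equations obtained from Burnside's lemma. For connected reductive $G$ and semisimple $V$ the conjecture holds in every characteristic.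
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $k$ be an algebraically closed field, and let $G$ be a linear algebraic group over $k$ acting linearly and rationally on a finite-dimensional vector space $V$. Then $G$ acts on the dual space $V^*$ by $(g\xi)(v)=\xi(g^{-1}v)$. The two actions have the same kernel $K$. We identify groups and varieties over $k$ with their sets of $k$-points, and we write $G_v$ for the stabilizer of a point $v$ of $V$ or of $V^*$.

\begin{definition}\label{def:quiritree}
An orbit of $G$ in $V$ or in $V^*$ is \emph{quiritree} if $G_v/K$ is a unipotent group for one point $v$ of the orbit. Stabilizers of points of one orbit are conjugate, so this then holds for every point of the orbit, and such points are also called quiritree.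
\end{definition}

The homomorphism $G/K\to GL(V)$ is injective and preserves Jordan decompositions. So $v$ is quiritree if and only if every element of $G_v$ acts on $V$ as a unipotent operator, and nothing changes if $G$ is replaced by its image in $GL(V)$. Since the closed subgroup $G_v$ contains the semisimple parts of its elements, there is also a convenient test:
\begin{equation}\label{eq:test}
v \text{ is quiritree}\iff \text{every semisimple element of } G_v \text{ lies in } K.
\end{equation}

\begin{example}\label{ex:quiver}
Take an oriented graph with vertices $1,\dots,r$ and edges $l$ from $i(l)$ to $f(l)$, and vector spaces $U_1,\dots,U_r$ of dimensions $k_1,\dots,k_r$. The group $G=GL_{k_1}\times\dots\times GL_{k_r}$ acts on $V=\bigoplus_l\operatorname{Hom}(U_{i(l)},U_{f(l)})$ by $(gx)_l=g_{f(l)}x_lg_{i(l)}^{-1}$. The orbits are the isomorphism classes of representations of the graph on the spaces $U_i$, the stabilizer of $x$ is the automorphism group of $x$, and the scalars lie in $K$. The generalized eigenspaces of an automorphism decompose the representation. So an automorphism of an indecomposable representation has a single eigenvalue, it is a scalar times a unipotent element, and the orbit is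 quiritree. If $K$ consists of the scalars only, the converse holds: on $x=x'\oplus x''$, the automorphism equal to $a\neq0,1$ on $x'$ and to $1$ on $x''$ is semisimple and not scalar. Quiritree orbits thus play, for an arbitrary linear action, the part of indecomposable representations.
\end{example}

When there are infinitely many orbits, one measures them by a dimension. Let $X$ be a nonempty $G$-stable constructible subset of a $G$-variety. For $s\ge0$ let $X_{(s)}$ be the union of the $s$-dimensional orbits contained in $X$; it is constructible, because the dimension of $G_v$ is an upper semicontinuous function of $v$. The \emph{number of parameters} of $X$ is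
\[
\max_s\,\bigl(\dim X_{(s)}-s\bigr),
\]
the maximum being taken over the $s$ with $X_{(s)}\ne\emptyset$. A family of $s$-dimensional orbits indexed by the points of a $d$-dimensional variety sweeps out a set of dimension $s+d$, and the definition recovers $d$ without constructing a space of orbits. The dimension and the irreducible components of a constructible set are those of the underlying topological space; taking closures matches them with the dimension and the components of the closure.

\begin{lemma}\label{lem:zero}
Let $X\neq\emptyset$ have $d$ parameters. Then $d\ge0$, and $d=0$ if and only if $X$ is a finite union of orbits. If $d=0$, the irreducible components of $\overline{X_{(s)}}$ are the closures of the $G^\circ$-orbits in $X_{(s)}$; they have dimension $s$, and distinct $G^\circ$-orbits have distinct closures.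
\end{lemma}

\begin{proof}
A nonempty $X_{(s)}$ contains an $s$-dimensional orbit, so $d\ge0$. If $X$ is a finite union of orbits, then $\dim X_{(s)}=s$ for every $s$ that occurs, so $d=0$. Conversely, let $d=0$, so that $\dim\overline{X_{(s)}}=s$. A $G^\circ$-orbit in $X_{(s)}$ is irreducible of dimension $s$, so its closure is a component of $\overline{X_{(s)}}$. An orbit is open in its closure, so two orbits with the same closure meet, and hence coincide. Therefore $X_{(s)}$ contains finitely many $G^\circ$-orbits, and their closures cover $\overline{X_{(s)}}$.
\end{proof}

The set of quiritree points of $V$ is constructible: its complement is the image in $V$ of the set of pairs $(g,v)$ with $gv=v$ and $g$ not unipotent on $V$, and Chevalley's theorem applies. The same holds in $V^*$. A set of orbits is identified with the union of these orbits, so the number of parameters of the set of quiritree orbits is defined when this set is nonempty. The following conjecture is posed in \cite{problem}.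

\medskip
\noindent\textbf{Conjecture $(*)$.} \emph{The sets of quiritree orbits of $G$ in $V$ and in $V^*$ have the same cardinalities and depend on the same number of parameters.}
\medskip

Here ``the same cardinalities'' means that both sets are finite with exactly the same number of elements, or both are infinite. When both sets are empty, $(*)$ holds trivially.

There are two reasons to expect $(*)$. In Example \ref{ex:quiver}, transposing all the maps turns representations of a graph into representations of the opposite graph, which form the space $V^*$, and preserves indecomposability. The second reason needs no such symmetry. A finite group acting on a vector space over a finite field has equally many orbits on the space and on its dual, because by Burnside's lemma the number of orbits is the average number of fixed points, and a linear map and its transpose have equally many fixed points. Conjecture $(*)$ asks whether this equality survives when only the orbits with unipotent stabilizers are counted. The answer depends on the characteristic.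

\begin{theorem}\label{thm:A}
Let $\operatorname{char}k=p>0$ and let $n\ge2$ be divisible by $p$, for instance $n=p$.
\begin{enumerate}
\item[(1)] Let $G=GL_n(k)$ act on $V=\mathfrak{sl}_n(k)$ by conjugation. The quiritree orbits in $V$ form an infinite family depending on exactly one parameter. In $V^*$ there is exactly one quiritree orbit (zero parameters).
\item[(2)] Let $G=GL_n(k)\times k^*$ act on $V=\mathfrak{sl}_n(k)$ by $(g,t)x=t\,gxg^{-1}$. Then $V$ has exactly one quiritree orbit and $V^*$ has none.
\end{enumerate}
\end{theorem}

So both assertions of $(*)$ fail, and the assertion on cardinalities fails even when both sets are finite.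

\begin{theorem}\label{thm:B}
Let $\operatorname{char}k=0$, let $G$ be any linear algebraic group over $k$, not necessarily connected or reductive, and let $V$ be any finite-dimensional rational $G$-module. Then $(*)$ holds for $(G,V)$. Moreover, if $d$ is the common number of parameters and $X$ is the union of the quiritree orbits in $V$, respectively in $V^*$, then the total number, over all $s$, of $(s+d)$-dimensional irreducible components of $X_{(s)}$ is the same for $V$ and for $V^*$.
\end{theorem}

\begin{corollary}\label{cor:iff}
For an algebraically closed field $k$, Conjecture $(*)$ holds for all $(G,V)$ over $k$ if and only if $\operatorname{char}k=0$.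
\end{corollary}

\begin{theorem}\label{thm:C}
Let $k$ have arbitrary characteristic, let $G$ be connected reductive, and let $V$ be a semisimple $G$-module. Then $(*)$ holds for $(G,V)$.
\end{theorem}

Theorems \ref{thm:C} and \ref{thm:A} have short proofs, given in Sections \ref{sec:twist} and \ref{sec:counter}. The rest of the paper proves Theorem \ref{thm:B}. Section \ref{sec:example} carries out the argument by hand for a two-dimensional group, and Sections \ref{sec:tools}--\ref{sec:end} give the general proof.

\section{When \texorpdfstring{$V^*$}{the dual} is a twist of \texorpdfstring{$V$}{V}}\label{sec:twist}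

The simplest way for $(*)$ to hold is that the action on $V^*$ is the action on $V$ seen through an automorphism of the group.

\begin{lemma}\label{lem:twist}
Let $\omega$ be an automorphism of the algebraic group $G$ and let $\psi\colon V\to V^*$ be a linear isomorphism with $\psi(\omega(g)v)=g\psi(v)$ for all $g\in G$, $v\in V$. Then $(*)$ holds for $(G,V)$.
\end{lemma}

\begin{proof}
As $g$ runs through $G$, so does $\omega(g)$; hence $\psi$ maps the orbit of $v$ isomorphically onto the orbit of $\psi(v)$. An element $g$ fixes $\psi(v)$ if and only if $\omega(g)$ fixes $v$, so $G_{\psi(v)}=\omega^{-1}(G_v)$, and intersecting over all $v$ gives $K=\omega^{-1}(K)$. Thus $\omega$ induces an isomorphism $G_{\psi(v)}/K\to G_v/K$. So $\psi$ maps the quiritree set of $V$ isomorphically onto that of $V^*$, taking orbits bijectively to orbits of the same dimension.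
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:C}]
Let $T$ be a maximal torus of $G$. The isomorphism theorem for connected reductive groups says that an isomorphism of root data is induced by an isomorphism of groups. Since $-1$ is an automorphism of the root datum of $(G,T)$, there is an automorphism $\omega$ of $G$ with $\omega(t)=t^{-1}$ for $t\in T$. Let $V^\omega$ be the space $V$ with $g$ acting as $\omega(g)$. Both $V^\omega$ and $V^*$ are semisimple, and the weights of $T$ on each are the negatives of the weights on $V$, with the same multiplicities. Simple modules are determined by their highest weights, so their formal characters are linearly independent, and two semisimple modules with the same formal character are isomorphic. An isomorphism $\psi\colon V^\omega\to V^*$ satisfies the hypothesis of Lemma \ref{lem:twist}.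
\end{proof}

\begin{proposition}\label{prop:quiver}
For the representations of Example \ref{ex:quiver}, $(*)$ holds in every characteristic.
\end{proposition}

\begin{proof}
The pairing $\sum_l\operatorname{tr}(y_lx_l)$ identifies $V^*$ with $\bigoplus_l\operatorname{Hom}(U_{f(l)},U_{i(l)})$, on which $(gy)_l=g_{i(l)}y_lg_{f(l)}^{-1}$. Choose bases of the $U_i$, and put $\omega(g)={}^tg^{-1}$ and $\psi(x)_l={}^tx_l$. Then
\[
\psi(\omega(g)x)_l={}^t\bigl({}^tg_{f(l)}^{-1}\,x_l\,{}^tg_{i(l)}\bigr)=g_{i(l)}\,{}^tx_l\,g_{f(l)}^{-1}=(g\psi(x))_l ,
\]
and Lemma \ref{lem:twist} applies.
\end{proof}

\section{The counterexample in characteristic \texorpdfstring{$p$}{p}}\label{sec:counter}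

Start from the graph with one vertex and one loop, that is, $GL_n$ acting on $\mathfrak{gl}_n$ by conjugation. The indecomposable representations are the single Jordan blocks, and they depend on one parameter, the eigenvalue. If $p\nmid n$, then $\mathfrak{gl}_n=k1\oplus\mathfrak{sl}_n$, the eigenvalue is carried by the summand $k1$, and $\mathfrak{sl}_n$ is self-dual under the trace form. If $p\mid n$, the scalars lie inside $\mathfrak{sl}_n$. The eigenvalue then survives in the submodule $\mathfrak{sl}_n$ and disappears in the quotient $\mathfrak{gl}_n/k1$, which is the dual of $\mathfrak{sl}_n$.

For $x\in\mathfrak{gl}_n$ let $Z(x)$ be its centralizer in $GL_n$. A nilpotent matrix is \emph{regular} if it has a single Jordan block; all regular nilpotent matrices are conjugate. We write $c$ for the scalar matrix $c1$.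

\begin{lemma}\label{lem:central}
The group $Z(x)/k^*$ is unipotent if and only if $x=c+N$ with $c\in k$ and $N$ regular nilpotent. In that case $Z(x)=Z(N)$ has dimension $n$.
\end{lemma}

\begin{proof}
If $x$ has at least two Jordan blocks, then $k^n=E_1\oplus E_2$ with nonzero $x$-stable subspaces $E_i$. For $a\ne0,1$, the element acting as $a$ on $E_1$ and as $1$ on $E_2$ is semisimple, lies in $Z(x)$ and is not scalar, so $Z(x)/k^*$ is not unipotent. Otherwise $x=c+N$. Since $k^n$ is a cyclic $k[N]$-module, the matrices commuting with $N$ form the $n$-dimensional algebra $k[N]$, and $Z(c+N)=k[N]^\times=k^*\times(1+Nk[N])$ is unipotent modulo $k^*$.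
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A}]
The form $\operatorname{tr}(xy)$ on $\mathfrak{gl}_n$ is nondegenerate and invariant under conjugation, and $\mathfrak{sl}_n=(k1)^\perp$. Hence $V^*\cong\mathfrak{gl}_n/k1$. We write $\bar x$ for the class of $x$. In (1) the group acts on $V^*$ by conjugation, and in (2) by $(g,t)\bar x=t^{-1}\,\overline{gxg^{-1}}$. Since $p\mid n$, we have $k1\subset\mathfrak{sl}_n$.

\emph{Kernels.} If $gE_{ij}=E_{ij}g$ with $i\ne j$, comparing entries shows that column $i$ and row $j$ of $g$ vanish off the diagonal and that $g_{ii}=g_{jj}$. So a matrix commuting with all $E_{ij}$, $i\neq j$, is scalar, and $K=k^*$ in (1). In (2), an element $(g,t)\in K$ fixes $1\in\mathfrak{sl}_n$, so $t=1$ and $K=k^*\times\{1\}$.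

In all four cases below the stabilizer of $x$ or $\bar x$ contains $Z(x)$, respectively $Z(x)\times\{1\}$. By Lemma \ref{lem:central}, only the points $x=c+N$ of $V$ and the points $\overline{c+N}=\bar N$ of $V^*$, with $N$ regular nilpotent, can be quiritree.

\emph{Part (1), in $V$.} The stabilizer of $x$ is $Z(x)$, so the quiritree points are exactly the $c+N$, and every $c\in k$ occurs because $\operatorname{tr}(c+N)=nc=0$. Two such points are conjugate if and only if they have the same eigenvalue $c$. So the quiritree orbits are parametrized by $c\in k$. Each has dimension $n^2-n$. Their union is the bijective image of the product of $k$ with the regular nilpotent class under $(c,N)\mapsto c+N$, so it has dimension $n^2-n+1$. There are infinitely many orbits and one parameter.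

\emph{Part (1), in $V^*$.} If $g$ fixes $\bar N$, then $gNg^{-1}=N+c$ for some $c\in k$. The left side is nilpotent, so $c=0$. The stabilizer is therefore $Z(N)$, and $\bar N$ is quiritree. These points form one orbit, which has zero parameters by Lemma \ref{lem:zero}.

\emph{Part (2), in $V$.} Let $c\neq0$. If $t\,g(c+N)g^{-1}=c+N$, then comparing eigenvalues gives $tc=c$, so $t=1$. The stabilizer is $Z(N)\times\{1\}$, and $c+N$ is quiritree. These points form one orbit: given $c+N$ and $c'+N'$, put $t=c'/c$; then $t(c+N)=c'+tN$, and $tN$ is conjugate to $N'$. Now let $c=0$. Put $J=\sum_{i<n}E_{i,i+1}$ and $\lambda(t)=\operatorname{diag}(t,t^2,\dots,t^n)$, so that $\lambda(t)J\lambda(t)^{-1}=t^{-1}J$. For $t\ne1$ the semisimple element $(\lambda(t),t)$ fixes $J$ and is not in $K$. By \eqref{eq:test} the orbit of $J$, which contains every regular nilpotent matrix, is not quiritree. So $V$ has exactly one quiritree orbit.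

\emph{Part (2), in $V^*$.} The only candidate is the orbit of $\bar J$. We have $(\lambda(t)^{-1},t)\bar J=t^{-1}\,\overline{tJ}=\bar J$, and for $t\neq1$ the element $(\lambda(t)^{-1},t)$ is semisimple and not in $K$. So $V^*$ has no quiritree orbit.
\end{proof}

\begin{remark}\label{rem:products}
The discrepancy is unbounded. For a product of groups acting on the direct sum of their modules, stabilizers and kernels are products, so the quiritree orbits are the products of quiritree orbits. For $GL_n^m$ acting on $\mathfrak{sl}_n^{\oplus m}$ they all have dimension $m(n^2-n)$ and fill a set of dimension $m(n^2-n+1)$; this gives $m$ parameters in $V$ against a single orbit in $V^*$. Multiplying further by the example in (2) gives $m$ parameters in $V$ against the empty set in $V^*$.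
\end{remark}

\begin{remark}\label{rem:semisimple}
The groups in Theorem \ref{thm:A} are connected reductive, so the semisimplicity hypothesis of Theorem \ref{thm:C} cannot be dropped, and $\mathfrak{sl}_n$ is not a semisimple $GL_n$-module when $p\mid n$. Neither is $\mathfrak{gl}_n$, which contains it; so Proposition \ref{prop:quiver} is not a special case of Theorem \ref{thm:C}.
\end{remark}

\section{The counting argument in two examples}\label{sec:example}

For a group that is not reductive, $V$ and $V^*$ may have quite different orbit structures, and no bijection as in Lemma \ref{lem:twist} is available. Consider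
\[
G=\Bigl\{g_{a,b}=\begin{pmatrix}a&b\\0&1\end{pmatrix}: a\ne0\Bigr\}=T\ltimes U,\qquad T=\{g_{a,0}\},\quad U=\{g_{1,b}\},
\]
acting on column vectors by $g_{a,b}(x,y)=(ax+by,y)$. The dual space consists of row vectors, and its orbits and stabilizers are those of the right action $(\xi,\eta)g_{a,b}=(a\xi,\,b\xi+\eta)$. Reading off the formulas gives the following list, in which the last column records a complement to the unipotent radical of the stabilizer.
\begin{center}
\begin{tabular}{c|l|c|c}
space & orbits & stabilizer & Levi factor\\ \hline
$V$ & $\{0\}$ & $G$ & $T$\\
$V$ & $\{y=c\}$, one for each $c\ne0$ & $T$, at $(0,c)$ & $T$\\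
$V$ & $\{y=0,\ x\ne0\}$ & $U$ & $1$\\ \hline
$V^*$ & $\{(0,\eta)\}$, one for each $\eta$ & $G$ & $T$\\
$V^*$ & $\{\xi\ne0\}$ & $1$ & $1$
\end{tabular}
\end{center}
Each space has one quiritree orbit, but the orbit in $V$ has dimension $1$ and the orbit in $V^*$ has dimension $2$. This is why the last statement of Theorem \ref{thm:B} sums over all $s$.

The equality $1=1$ can be derived in a way that generalizes. The group $G$ is defined over $\mathbb F_q$. Let $\Gamma=G(\mathbb F_q)$, and for $L\in\{1,T\}$ let $n_V(L)$ be the number of $\Gamma$-orbits on $V(\mathbb F_q)$ whose stabilizer over $\overline{\mathbb F}_q$ has Levi factor conjugate to $L$. Define $n_{V^*}(L)$ in the same way. The quiritree orbits are those with $L=1$. Burnside's lemma, as in Section \ref{sec:intro}, gives one equation,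
\[
n_V(1)+n_V(T)=n_{V^*}(1)+n_{V^*}(T).
\]
To remove the unwanted terms, apply Burnside's lemma once more, to the fixed spaces of $T$. These are the lines $V^T=\{x=0\}$ and $(V^*)^T=\{\xi=0\}$, which are dual to each other. So the normalizer $N$ of $T$ in $\Gamma$ has equally many orbits on their $\mathbb F_q$-points. (Since $g_{1,b}\,g_{t,0}\,g_{1,b}^{-1}=g_{t,\,b(1-t)}$, we have $N=T(\mathbb F_q)$, which acts trivially; there are $q$ orbits on each line.) The $N$-orbits on $V^T(\mathbb F_q)$ correspond to the $\Gamma$-orbits of pairs $(v,T')$ with $T'$ a $\Gamma$-conjugate of $T$ contained in $G_v$. An orbit with Levi factor $1$ carries no such pair. An orbit with Levi factor $T$ carries exactly one up to $\Gamma$: when $G_v=G$ there are $q$ choices of $T'$, but $U(\mathbb F_q)$ permutes them transitively. This gives the second equation $n_V(T)=n_{V^*}(T)$, and therefore $n_V(1)=n_{V^*}(1)$.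

Finally, the number of orbits in a $\Gamma$-stable set is $|\Gamma|^{-1}\sum_v|\Gamma_v|$. So $n_V(1)=n_{V^*}(1)$ is an identity between point counts weighted by the orders of stabilizers, here
\[
(q-1)\cdot q=q(q-1)\cdot1 .
\]
As $q\to\infty$ the leading term $1\cdot q^2$ records the geometry: the exponent minus $\dim G$ is the number of parameters, and the coefficient counts components.

The argument used four things: Levi factors of all stabilizers, conjugacy of their subgroups by \emph{rational} points of the unipotent radical, the duality between the fixed spaces of a Levi factor, and the exact order $q^{\dim}$ of a unipotent stabilizer. In characteristic zero the corresponding statements are theorems. They are not theorems over finite fields, where the counting takes place. The main work (Section \ref{sec:families}) is to carry them from characteristic zero to finite fields of suitable characteristic. Note also that Levi factors must be treated as groups over $\overline{\mathbb F}_q$: for $q=2$ the group $T(\mathbb F_q)$ is trivial and does not distinguish $T$ from $1$.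

\begin{example}\label{ex:sl2}
Here is the same count for Theorem \ref{thm:A}(1) with $n=p=2$ and $\Gamma=GL_2(\mathbb F_q)$, $q$ even. Nonscalar $2\times2$ matrices over $\mathbb F_q$ are conjugate if and only if they have the same trace and determinant. A matrix of trace $0$ has characteristic polynomial $(X+c)^2$, where $c\in\mathbb F_q$ is the square root of the determinant. So $\mathfrak{sl}_2(\mathbb F_q)$ has $q$ fixed points $c$ and $q$ quiritree orbits $c+N$. On $\mathfrak{gl}_2(\mathbb F_q)/\mathbb F_q$ the trace $\tau$ is well defined. For $\tau=0$ there are two orbits, the fixed point $\bar0$ and the quiritree orbit of $\bar N$. For $\tau\ne0$ we have $\det(x+c)=\det x+c\tau+c^2$, and the additive map $c\mapsto c\tau+c^2$ has kernel $\{0,\tau\}$ and image of index $2$; so there are two orbits for each $\tau\neq0$, neither fixed nor quiritree. The totals $q+q$ and $1+1+2(q-1)$ agree, as Burnside's lemma requires. The equation for the fixed spaces of $G$ itself fails: $V$ has $q$ fixed points and $V^*$ has one. These fixed spaces are not dual to each other, which is possible only because $V$ is not completely reducible (Lemma \ref{lem:cr} below).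
\end{example}

\section{Tools}\label{sec:tools}

\subsection{Complete reducibility}
A module is \emph{completely reducible} if every submodule has a complementary submodule; equivalently, it is a direct sum of simple modules. We use Kolchin's theorem: a group of unipotent operators on a nonzero finite-dimensional space has a nonzero fixed vector. The next lemma holds in every characteristic.

\begin{lemma}\label{lem:cr}
Let $E$ be a finite-dimensional vector space over a field $\Omega$, and let $L\subset GL(E)$ be a subgroup such that $E$ is a completely reducible $L$-module.
\begin{enumerate}
\item[(i)] Every normal subgroup of $L$ consisting of unipotent elements is trivial.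
\item[(ii)] The natural pairing $E^L\times(E^*)^L\to\Omega$ is perfect.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $N$ be such a subgroup and $S$ a simple summand of $E$. Then $S^N\neq0$ by Kolchin's theorem, and $S^N$ is $L$-stable because $N$ is normal. So $S^N=S$, and $N$ acts trivially on $E$.

(ii) Write $E=E^L\oplus B$ with $B$ an $L$-submodule. Let $\xi\in(E^*)^L$. If $\xi|_B\neq0$, an $L$-stable complement of $B\cap\ker\xi$ in $B$ is a line on which $L$ acts trivially, contrary to $B\cap E^L=0$. So $\xi\in B^\perp$. Conversely $L$ acts trivially on $E/B$, hence on $B^\perp=(E/B)^*$. Thus $(E^*)^L=B^\perp$, which restriction identifies with $(E^L)^*$.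
\end{proof}

\subsection{Levi decompositions in characteristic zero}
Let $\kappa$ be a field of characteristic $0$, not necessarily algebraically closed. We recall the standard facts that we use. Every group scheme of finite type over $\kappa$ is smooth (Cartier's theorem), and a homomorphism that is bijective on $\bar\kappa$-points is an isomorphism. A unipotent group $U$ over $\kappa$ is connected, and $\exp\colon\operatorname{Lie}U\to U$ is an isomorphism of $\kappa$-varieties; if $U$ is commutative, it is an isomorphism of groups, so $U$ is a vector group and its algebraic automorphisms are linear. The \emph{unipotent radical} $R_u(H)$ of a linear algebraic $\kappa$-group $H$ is its largest normal unipotent subgroup over $\bar\kappa$; it is Galois stable, hence defined over $\kappa$. We call $H$ \emph{reductive} if $R_u(H)=1$; connectedness is not assumed. Every rational module of a reductive group over $\bar\kappa$ is completely reducible. A \emph{Levi factor} of $H$ is a $\kappa$-subgroup $L$ with $L\cap R_u(H)=1$ and $L\,R_u(H)=H$ on $\bar\kappa$-points. Then $L\to H/R_u(H)$ is an isomorphism, $L$ is reductive, and $H=L\ltimes R_u(H)$.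

\begin{theorem}[Mostow \cite{Mostow}]\label{thm:mostow}
Let $H$ be a linear algebraic group over a field $\kappa$ of characteristic $0$, and let $U=R_u(H)$.
\begin{enumerate}
\item[(M1)] $H$ has a Levi factor $L$.
\item[(M2)] For every Levi factor $L$ and every reductive $\kappa$-subgroup $F\subset H$ there is $u\in U(\kappa)$ with $uFu^{-1}\subset L$.
\end{enumerate}
\end{theorem}

We include a proof, because the rationality of $u$ over $\kappa$ is essential later.

\begin{proof}
\emph{Averaging.} Let $F$ be a reductive $\kappa$-group. Under left translations, $\bar\kappa[F]$ is a union of finite-dimensional modules and its invariants are the constants. So $\bar\kappa[F]=\bar\kappa\oplus B$, where $B$ is the sum of the nontrivial simple submodules. As $B$ is Galois stable, the projection onto the constants is defined over $\kappa$. For a $\kappa$-morphism $a\colon Y\times F\to C$ from an affine variety to a vector space, apply this projection in the second variable; the result is a $\kappa$-morphism $Y\to C$, written $\int a(y,z)\,dz$. This operation commutes with linear maps of $C$, fixes functions independent of $z$, and is unchanged by substitutions $z\mapsto xz$ with $x\in F$. (The two computations below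 are the vanishing of the rational cohomology groups $H^2$ and $H^1$ of a reductive group.)

We argue by induction on $\dim U$; the case $U=1$ is trivial. Let $U\ne1$ and let $C\neq1$ be the center of $U$. It is a vector group, written additively, it is normal in $H$, and $H$ acts on it linearly by conjugation, $(h,c)\mapsto h\cdot c$. The group $H/C$ has unipotent radical $U/C$. Torsors under a vector group over an affine scheme are trivial, since they are classified by the first cohomology of a free coherent sheaf.

(M1) Let $\bar L$ be a Levi factor of $H/C$ and let $P\subset H$ be its preimage. The $C$-torsor $P\to\bar L$ has a section $\sigma$, and $P$ acts on $C$ through $\bar L$. Write $\sigma(x)\sigma(y)=a(x,y)\sigma(xy)$ with $a(x,y)\in C$. Associativity gives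
\[
a(x,y)+a(xy,z)=x\cdot a(y,z)+a(x,yz).
\]
Put $\beta(x)=\int a(x,z)\,dz$ and average over $z\in\bar L$; this yields $a(x,y)+\beta(xy)=x\cdot\beta(y)+\beta(x)$. The section $\sigma'(x)=(-\beta(x))\sigma(x)$ satisfies
\[
\sigma'(x)\sigma'(y)=\bigl(-\beta(x)-x\cdot\beta(y)+a(x,y)\bigr)\sigma(xy)=\sigma'(xy),
\]
so $L=\sigma'(\bar L)$ is a $\kappa$-subgroup with $L\cap C=1$ and $LC=P$. Since $\bar L\cap(U/C)=1$, we have $P\cap U=C$, so $L\cap U=L\cap C=1$. Since $\bar L\cdot(U/C)=H/C$, we have $LU=H$.

(M2) The image of $L$ in $H/C$ is a Levi factor, and the image of $F$ is isomorphic to $F$ because $F\cap C$ is a normal unipotent subgroup of $F$. By induction some $\bar u\in(U/C)(\kappa)$ conjugates the second image into the first. The fiber of $U\to U/C$ over $\bar u$ is a $C$-torsor over $\operatorname{Spec}\kappa$, so $\bar u$ lifts to $U(\kappa)$, and we may assume $F\subset L\ltimes C$. Write $f=c(f)\ell(f)$ with $c(f)\in C$ and $\ell(f)\in L$. As $f$ and $\ell(f)$ act on $C$ in the same way, $c(fz)=c(f)+f\cdot c(z)$. Put $b=\int c(z)\,dz\in C(\kappa)$ and average over $z\in F$; this yields $c(f)=b-f\cdot b$. Then $b\,\ell(f)\,b^{-1}=(b-f\cdot b)\,\ell(f)=f$, so $b^{-1}Fb\subset L$.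
\end{proof}

\subsection{Constructible conditions and spreading out}
Let $Z$ be a noetherian scheme. A \emph{geometric point} of $Z$ is a morphism $z\colon\operatorname{Spec}\Omega\to Z$ with $\Omega$ algebraically closed. Let $Y_1,\dots,Y_m$ be $Z$-schemes of finite type, and let $y_i$ be a variable ranging over the $\Omega$-points of the fiber of $Y_i$ at $z$. A \emph{constructible condition} on $z$ is an assertion built from finitely many basic assertions ``$(y_1,\dots,y_m)$ lies over $D$'', with $D$ a constructible subset of $Y_1\times_Z\dots\times_ZY_m$, by means of ``and'', ``or'', ``not'' and the quantifiers $\exists y_i$, $\forall y_i$, with no variable left free. Polynomial equations among the variables are basic assertions.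

\begin{lemma}\label{lem:P}
A constructible condition holds exactly at the geometric points that lie over a certain constructible subset of $Z$. Consequently:
\begin{enumerate}
\item[(P1)] if $Z$ is integral and the condition holds over the generic point, then it holds over a nonempty open subset;
\item[(P2)] if $Z$ is of finite type over a noetherian domain $R$ with fraction field $k_0$ and the condition holds over all points of $Z_{k_0}$, then it holds over all points of $Z_{R[1/f]}$ for some $0\ne f\in R$.
\end{enumerate}
\end{lemma}

\begin{proof}
We show by induction on the length of an assertion that it defines a constructible subset of the fiber product $Y$ of the $Y_i$ whose variables are free. Connectives correspond to Boolean operations, and $\forall$ reduces to $\exists$ by negation. If an assertion defines $D\subset Y\times_ZY_i$, then its $\exists y_i$-quantification defines the image of $D$ in $Y$: if a geometric point $y$ lies over the image, the fiber of $D$ at $y$ is a nonempty constructible subset of a scheme of finite type over $\Omega$ and so has an $\Omega$-point. The image is constructible by Chevalley's theorem. For (P1), a constructible subset of an irreducible space contains the generic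 point if and only if it contains a nonempty open set. For (P2), the image in $\operatorname{Spec}R$ of the set where the condition fails is constructible and misses the generic point. Its complement contains a nonempty open set, hence some $\operatorname{Spec}R[1/f]$.
\end{proof}

Conditions spread out by Lemma \ref{lem:P}; the objects themselves spread out as follows. Let $B$ be a noetherian domain with fraction field $\kappa$, and let $Y,Y'$ be $B$-schemes of finite type.
\begin{enumerate}
\item[(E1)] A closed subscheme of $Y_\kappa$ is the generic fiber of its scheme-theoretic closure in $Y$. An integral locally closed subscheme $W^0$ of $Y_\kappa$ is the generic fiber of an integral locally closed subscheme of $Y$: remove from the closure of $W^0$ in $Y$ the closure of the boundary of $W^0$ in $Y_\kappa$.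
\item[(E2)] A morphism $Y_\kappa\to Y'_\kappa$ extends to a morphism over $B[1/f]$ for some $f\neq0$; two extensions agree after inverting a further element; and the extension of an isomorphism is an isomorphism after inverting a further element \cite[8.8.2]{EGA}.
\item[(E3)] If a geometric generic fiber of $Y$ has exactly $c$ irreducible components, all of dimension $w$, then for some $f\ne0$ every geometric fiber of $Y$ over $B[1/f]$ has dimension $w$ and exactly $c$ irreducible components of that dimension \cite[9.5.5, 9.7.8]{EGA}.
\end{enumerate}

\section{Levi decompositions of stabilizers in families}\label{sec:families}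

From now on $\operatorname{char}k=0$. We fix a basis of $V$ and replace $G$ by its image in $GL(V)=GL_n$. Then $K=1$, the group acts on $V^*$ through $g\mapsto{}^tg^{-1}$, and $v$ is quiritree if and only if $(g-1)^n=0$ for all $g\in G_v$.

\subsection{A model over a finitely generated ring}
Choose generators of the ideal of $G$ in $k[GL_n]$. The fact that $G$ is closed under multiplication and inversion is expressed by finitely many identities among these generators. Let $R\subset k$ be the subring generated by all coefficients that occur, and let $k_0$ be its fraction field. The generators define a closed subgroup scheme $\mathcal G\subset GL_{n,R}$ with $\mathcal G_k=G$. We shall replace $R$ finitely many times by a ring $R[1/f]$, $f\neq0$, without changing notation, and call this \emph{localizing} $R$.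

To treat $V$ and $V^*$ at once, let $\mathcal X=\mathbb A^n_R\sqcup\mathbb A^n_R$, with $\mathcal G$ acting on the first copy as on $V$ and on the second as on $V^*$. For a geometric point $z\colon\operatorname{Spec}\Omega\to\mathcal X$ let $G_z\subset\mathcal G(\Omega)$ be its stabilizer. ``Every $g\in G_z$ satisfies $(g-1)^n=0$'' is a constructible condition; let $Q\subset\mathcal X$ be the constructible set that it defines. The $k$-points of $\mathcal X$ over the inclusion $R\subset k$ that lie over $Q$ are the quiritree points of $V$ and of $V^*$.

\subsection{The stratification}
We need a Levi decomposition of $G_z$ at points $z$ of positive characteristic. We obtain it by decomposing the stabilizer at a generic point, where the residue field has characteristic zero, and extending the two factors to a neighborhood. The properties that we want must then be phrased so that they spread out. ``$L$ is reductive'' is not of this form, and in characteristic $p$ it would not give the duality of fixed spaces (Example \ref{ex:sl2}). The property ``$\Omega^n$ is a completely reducible $L$-module'' has neither defect.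

\begin{proposition}\label{prop:strata}
After localizing $R$, the scheme $\mathcal X$ is a finite disjoint union of integral locally closed subschemes $W_j$ with $(W_j)_{k_0}\neq\emptyset$, each contained in one of the two copies of $\mathbb A^n_R$, and there are closed subschemes $\mathcal L_j,\mathcal U_j\subset\mathcal G\times_RW_j$ and integers $d_j$ with the following properties. For a geometric point $z\colon\operatorname{Spec}\Omega\to W_j$, let $L_z,U_z\subset\mathcal G(\Omega)$ be the sets of $\Omega$-points of the fibers of $\mathcal L_j,\mathcal U_j$ at $z$.
\begin{enumerate}
\item[(S1)] $L_z$ and $U_z$ are subgroups, $L_z$ normalizes $U_z$, $L_z\cap U_z=1$, and $U_zL_z=G_z$.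
\item[(S2)] Every element of $U_z$ is unipotent.
\item[(S3)] $\mathcal U_j\cong\mathbb A^{d_j}_{W_j}$ as $W_j$-schemes.
\item[(S4)] $\Omega^n$ is a completely reducible $L_z$-module.
\item[(S5)] Either $W_j\subset Q$ or $W_j\cap Q=\emptyset$.
\end{enumerate}
\end{proposition}

\begin{proof}
Once $\mathcal L_j$ and $\mathcal U_j$ are given, (S1) and (S2) are constructible conditions on $z$. So is (S4): subspaces of $\Omega^n$ are kernels of matrices, and (S4) says that for every $a\in M_n(\Omega)$ whose kernel is $L_z$-stable (for all $l\in L_z$ and $v\in\Omega^n$, $av=0$ implies $alv=0$) there is $e\in M_n(\Omega)$ with $e^2=e$, with $el=le$ for all $l\in L_z$, and with $ev=v\iff av=0$ for all $v$.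

\emph{At a generic point.} Let $Z\subset\mathcal X_{k_0}$ be an integral locally closed subscheme with generic point $\eta$ and function field $\kappa$, of characteristic $0$. The stabilizer $H\subset\mathcal G_\kappa$ of $\eta$ is a linear algebraic $\kappa$-group. Let $U=R_u(H)$, and let $L$ be a Levi factor, which exists by (M1). Then (S1) and (S2) hold over $\eta$, (S4) holds because $L$ is reductive, and $U\cong\mathbb A^d_\kappa$ by the exponential map.

\emph{On an open subset.} Shrink $Z$ to an affine open subset. By (E1), $L$ and $U$ extend to closed subschemes of $\mathcal G\times_RZ$. By (E2) the isomorphism $U\cong\mathbb A^d_\kappa$ extends over a neighborhood of $\eta$, and by (P1) conditions (S1), (S2), (S4) hold over a neighborhood of $\eta$. Whichever of $Q$ and its complement contains $\eta$ contains a neighborhood of $\eta$ in $Z$. So all the data exist over a nonempty open subset of $Z$.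

\emph{Over $k_0$.} Put $Y_0=\mathcal X_{k_0}$. Given a nonempty reduced closed subscheme $Y_i$, let $Z$ be an irreducible component of $Y_i$ with the other components removed, let $W^0_i\subset Z$ be an open subset as above, and put $Y_{i+1}=Y_i\setminus W_i^0$. The chain $Y_0\supsetneq Y_1\supsetneq\cdots$ of closed subsets reaches $\emptyset$. So $\mathcal X_{k_0}$ is a finite disjoint union of strata $W^0_j$ carrying the data; being connected, each lies in one copy of $\mathbb A^n$.

\emph{Over $R$.} Extend $W_j^0$ to $W_j$, and the two closed subschemes to $\mathcal L_j,\mathcal U_j$, by (E1). After localizing $R$, the isomorphisms in (S3) extend as isomorphisms over $W_j$ by (E2). Conditions (S1), (S2), (S4), the alternative in (S5) that holds on $W_j^0$, and the condition ``$z$ lies over exactly one $W_j$'' on geometric points of $\mathcal X$ hold over $k_0$, so by (P2) they hold everywhere after localizing $R$.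
\end{proof}

\begin{corollary}\label{cor:strata}
Let $z$ be a geometric point of $W_j$.
\begin{enumerate}
\item[(i)] $L_z=1$ if and only if $z$ lies over $Q$; in that case $G_z=U_z$.
\item[(ii)] If $z$ has characteristic $0$, then $U_z=R_u(G_z)$ and $L_z$ is a Levi factor of $G_z$.
\end{enumerate}
\end{corollary}

\begin{proof}
(i) If $z$ lies over $Q$, all elements of $L_z\subset G_z$ are unipotent, so $L_z=1$ by (S4) and Lemma \ref{lem:cr}(i). If $L_z=1$, then $G_z=U_z$ by (S1), and $z$ lies over $Q$ by (S2).

(ii) By (S1) and (S2), $U_z$ is a normal unipotent subgroup of $G_z$, so $U_z\subset R_u(G_z)$ and $R_u(G_z)=U_z\,(R_u(G_z)\cap L_z)$. The second factor is a normal unipotent subgroup of $L_z$, hence trivial by Lemma \ref{lem:cr}(i).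
\end{proof}

\subsection{Rational conjugacy}
We now transfer (M2). It cannot be transferred for all reductive subgroups at once, but we need it only for conjugates of the groups $L_w$, and these form a family of finite type. The condition ``there is $u\in U_v$ with $u\,gL_wg^{-1}u^{-1}\subset L_v$'' is constructible, but Lemma \ref{lem:P} would produce $u$ only over $\overline{\mathbb F}_q$, whereas we count orbits of $\mathcal G(\mathbb F_q)$. So we spread out the element $u$ itself, as a morphism. This is possible because (M2) gives $u$ over the residue field of the point, with no field extension.

For a homomorphism $R\to\mathbb F_q$ and an $R$-scheme $Y$, we write $Y(\mathbb F_q)$ for the points over this homomorphism, and regard them as geometric points with values in $\overline{\mathbb F}_q$. For $v\in W_i(\mathbb F_q)$ let $U_v(\mathbb F_q)$ be the set of $\mathbb F_q$-points of $\mathcal U_i$ over $v$.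

\begin{proposition}\label{prop:conj}
After localizing $R$, the following holds for every homomorphism $R\to\mathbb F_q$. If $v,w\in\mathcal X(\mathbb F_q)$ and $g\in\mathcal G(\mathbb F_q)$ satisfy $gL_wg^{-1}\subset G_v$, then there is $u\in U_v(\mathbb F_q)$ with $u\,gL_wg^{-1}u^{-1}\subset L_v$.
\end{proposition}

\begin{proof}
Fix $i,j$ and put $S=W_i\times_RW_j\times_R\mathcal G$. The condition $gL_wg^{-1}\subset G_v$ on geometric points $(v,w,g)$ of $S$ defines a constructible subset $Y\subset S$. Call a pair $(T,\tilde u)$ \emph{good} if $T$ is an integral locally closed subscheme of $S$ contained in $Y$, and $\tilde u\colon T\to\mathcal U_i$ is a morphism over $W_i$ such that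
\begin{equation}\label{eq:good}
\tilde u(t)\,gL_wg^{-1}\,\tilde u(t)^{-1}\subset L_v\quad\text{for every geometric point } t=(v,w,g) \text{ of } T.
\end{equation}

Let $y$ be a point of $Y_{k_0}$ with residue field $\kappa$; it gives $\kappa$-points $v,w,g$. Since $\kappa$ is perfect, the reduced fibers of $\mathcal L_i$ at $v$ and of $\mathcal L_j$ at $w$ remain reduced over $\bar\kappa$, so they are $\kappa$-subgroups of $\mathcal G_\kappa$, with groups of $\bar\kappa$-points $L_v$ and $L_w$. The fiber of $\mathcal U_i$ at $v$ is reduced by (S3). By Corollary \ref{cor:strata}(ii), $gL_wg^{-1}$ is a reductive $\kappa$-subgroup of the stabilizer of $v$, which has unipotent radical $U_v$ and Levi factor $L_v$. By (M2) there is a $\kappa$-point $u$ of the fiber of $\mathcal U_i$ at $v$ with $u\,gL_wg^{-1}u^{-1}\subset L_v$. Let $\bar T$ be the reduced closure of $y$ in $S_{k_0}$; its function field is $\kappa$. By (E2), $u$ extends to a section of $\mathcal U_i\times_{W_i}\bar T\to\bar T$ over a neighborhood $T$ of $y$, that is, to a morphism $\tilde u\colon T\to\mathcal U_i$ over $W_i$. By (P1), \eqref{eq:good} holds after shrinking $T$.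

Now let $Y'\subset Y_{k_0}$ be any nonempty constructible subset, and take for $y$ the generic point of an irreducible component of the closure of $Y'$ in $S_{k_0}$. Then $y\in Y'$, and we may shrink $T$ so that it lies in $Y'$ and meets no other component. The closure of $Y'\setminus T$ is then strictly smaller than that of $Y'$. Starting from $Y'=Y_{k_0}$ and repeating, we write $Y_{k_0}$ as a finite disjoint union of such $T$. Extend each $T$ to $S$ by (E1) and each $\tilde u$ by (E2). After localizing $R$, (P2) shows that the extended pairs are good and that the $T$ cover $Y$. We do this for the finitely many pairs $(i,j)$.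

Finally, let $(v,w,g)\in S(\mathbb F_q)$ lie over $Y$. It lies over some $T$, and since $\operatorname{Spec}\mathbb F_q$ is reduced it is a point $t\in T(\mathbb F_q)$. Then $u=\tilde u(t)\in U_v(\mathbb F_q)$ has the required property.
\end{proof}

\section{Counting orbits over a finite field}\label{sec:count}

Let $J_V$ be the set of indices $j$ such that $W_j\subset Q$ and $W_j$ lies in the model of $V$, and define $J_{V^*}$ in the same way.

\begin{proposition}\label{prop:count}
For every homomorphism $R\to\mathbb F_q$,
\begin{equation}\label{eq:count}
\sum_{j\in J_V}|W_j(\mathbb F_q)|\,q^{d_j}=\sum_{j\in J_{V^*}}|W_j(\mathbb F_q)|\,q^{d_j}.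
\end{equation}
\end{proposition}

Fix $R\to\mathbb F_q$. Let $\varphi$ be the $q$-Frobenius map, raising coordinates to the $q$-th power, and let $\Gamma=\mathcal G(\mathbb F_q)$. Write $\mathcal X(\mathbb F_q)=V_q\sqcup V^*_q$, a pair of dual spaces $\mathbb F_q^n$. For $v\in\mathcal X(\mathbb F_q)$ the groups $L_v,U_v,G_v\subset GL_n(\overline{\mathbb F}_q)$ are the groups of $\overline{\mathbb F}_q$-points of closed subschemes defined over $\mathbb F_q$. So they are closed and $\varphi$-stable, and $U_v^\varphi=U_v(\mathbb F_q)$. By (S1) every $h\in G_v$ is uniquely $h=u\ell$ with $u\in U_v$, $\ell\in L_v$; if $\varphi(h)=h$, uniqueness gives $\varphi(u)=u$ and $\varphi(\ell)=\ell$. Hence the stabilizer of $v$ in $\Gamma$ is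
\begin{equation}\label{eq:gammav}
\Gamma_v=G_v^\varphi=U_v^\varphi\,L_v^\varphi .
\end{equation}

\subsection{Types of orbits}
Let $\Lambda$ be the finite set consisting of the trivial group and of all subgroups $\gamma L_w\gamma^{-1}$ with $\gamma\in\Gamma$, $w\in\mathcal X(\mathbb F_q)$. Its members are closed and $\varphi$-stable, $\overline{\mathbb F}_q^{\,n}$ is completely reducible under each of them by (S4), and $\Gamma$ acts on $\Lambda$ by conjugation. We write $[F]$ for the class of $F$ in $\Lambda/\Gamma$. Proposition \ref{prop:conj} says:
\begin{equation}\label{eq:conj}
\text{if } F\in\Lambda \text{ and } F\subset G_v, \text{ then } uFu^{-1}\subset L_v \text{ for some } u\in U_v^\varphi .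
\end{equation}
We also use the following rigidity of closed subgroups of $GL_n(\overline{\mathbb F}_q)$:
\begin{equation}\label{eq:rigid}
\text{if } L_1\subset L_2 \text{ and } L_2 \text{ is conjugate to a subgroup of } L_1, \text{ then } L_1=L_2 .
\end{equation}
Indeed, the dimensions are equal, so $L_1^\circ=L_2^\circ$. An inclusion of closed subgroups of equal dimension induces an injection of component groups, so $L_1$ and $L_2$ have equally many components, and they coincide.

Write $[F]\le[L]$ if $F$ is $\Gamma$-conjugate to a subgroup of $L$. This relation is reflexive and transitive. It is antisymmetric: if $F'\subset L$ is $\Gamma$-conjugate to $F$ and $L$ is conjugate to a subgroup of $F$, then $F'=L$ by \eqref{eq:rigid}. So $\Lambda/\Gamma$ is a finite partially ordered set.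

The groups $L_v$ were chosen stratum by stratum, with no regard to the action, but the class $[L_v]$ depends only on the $\Gamma$-orbit of $v$. For if $v'=\gamma v$, then $\gamma L_v\gamma^{-1}\subset G_{v'}$, so $[L_v]\le[L_{v'}]$ by \eqref{eq:conj}, and by symmetry $[L_{v'}]\le[L_v]$. We call $[L_v]$ the \emph{type} of the orbit. For $L\in\Lambda$ let $n_V(L)$ and $n_{V^*}(L)$ be the numbers of $\Gamma$-orbits of type $[L]$ in $V_q$ and in $V_q^*$.

\subsection{One equation for each type}
For $F\in\Lambda$ let $N_F=\{\gamma\in\Gamma:\gamma F\gamma^{-1}=F\}$. It acts on $V_q^F=\{v\in V_q:F\subset G_v\}$ and on $(V^*_q)^F$. Let $m_V(F)$ and $m_{V^*}(F)$ be the numbers of orbits.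

\begin{lemma}\label{lem:a}
$m_V(F)=m_{V^*}(F)$ for every $F\in\Lambda$.
\end{lemma}

\begin{proof}
Let $A$ and $A'$ be the fixed spaces of $F$ in $V_q\otimes\overline{\mathbb F}_q$ and $V^*_q\otimes\overline{\mathbb F}_q$. By Lemma \ref{lem:cr}(ii) the pairing $A\times A'\to\overline{\mathbb F}_q$ is perfect. Since $F$ is $\varphi$-stable, so are $A$ and $A'$. The basis of a subspace of $\overline{\mathbb F}_q^{\,n}$ in reduced row echelon form is unique, so for a $\varphi$-stable subspace it is fixed by $\varphi$. These bases of $A$ and $A'$ are therefore $\mathbb F_q$-bases of $V_q^F$ and $(V_q^*)^F$, and the matrix of the pairing is invertible. So $(V^*_q)^F$ is the dual of $V_q^F$, and the pairing is $N_F$-invariant. An element $\gamma\in N_F$ acts on the dual space by the inverse of its transpose, and $\gamma-1$ has the same rank as its transpose; so $\gamma$ has equally many fixed points on the two spaces. Burnside's lemma gives the claim.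
\end{proof}

For $F,L\in\Lambda$ let $M(F,L)$ be the number of $L^\varphi$-conjugacy classes of subgroups of $L$ that are $\Gamma$-conjugate to $F$. It depends only on $[F]$ and $[L]$, since $(\gamma L\gamma^{-1})^\varphi=\gamma L^\varphi\gamma^{-1}$ for $\gamma\in\Gamma$. It does not refer to $V$ or $V^*$, nor to the unipotent radicals, which differ on the two sides.

\begin{lemma}\label{lem:b}
For every $F\in\Lambda$,
\[
m_V(F)=\sum_{[L]\in\Lambda/\Gamma}M(F,L)\,n_V(L),\qquad m_{V^*}(F)=\sum_{[L]\in\Lambda/\Gamma}M(F,L)\,n_{V^*}(L).
\]
\end{lemma}

\begin{proof}
We treat $V$; the proof for $V^*$ is obtained by replacing $V_q$ with $V^*_q$. Let $\Gamma$ act on the set of pairs $(v,F')$ with $v\in V_q$, $F'$ a $\Gamma$-conjugate of $F$, and $F'\subset G_v$. Every orbit contains pairs with $F'=F$, and these form one $N_F$-orbit. So there are $m_V(F)$ orbits. Projecting to $v$ instead, the number of orbits is the sum, over representatives $v$ of the $\Gamma$-orbits in $V_q$, of the number of $\Gamma_v$-classes of $\Gamma$-conjugates $F'$ of $F$ contained in $G_v$. It remains to show that this last number is $M(F,L_v)$.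

By \eqref{eq:conj} every $\Gamma_v$-class contains a subgroup of $L_v$. Suppose that $F',F''\subset L_v$ and $F''=hF'h^{-1}$ with $h\in\Gamma_v$. By \eqref{eq:gammav}, $h=u\ell$ with $u\in U_v^\varphi$, $\ell\in L_v^\varphi$. Let $x\in\ell F'\ell^{-1}\subset L_v$. Then $uxu^{-1}\in F''\subset L_v$, so $uxu^{-1}x^{-1}\in L_v$; and $uxu^{-1}x^{-1}=u\,(xu^{-1}x^{-1})\in U_v$. Hence $uxu^{-1}=x$, and $F''=\ell F'\ell^{-1}$. So two such subgroups of $L_v$ are $\Gamma_v$-conjugate if and only if they are $L_v^\varphi$-conjugate.
\end{proof}

\begin{proof}[Proof of Proposition \ref{prop:count}]
Put $\delta(L)=n_V(L)-n_{V^*}(L)$. By definition $M(F,L)\ne0$ implies $[F]\le[L]$, and $M(F,F)=1$ because by \eqref{eq:rigid} the only subgroup of $F$ conjugate to $F$ is $F$. Lemmas \ref{lem:a} and \ref{lem:b} give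
\[
\delta(F)+\sum_{[L]>[F]}M(F,L)\,\delta(L)=0\qquad\text{for all }[F]\in\Lambda/\Gamma .
\]
By descending induction on the partial order, $\delta=0$. In particular $n_V(1)=n_{V^*}(1)$.

By Corollary \ref{cor:strata}(i) and (S5), a point $v\in V_q$ has type $[1]$ if and only if $v\in W_j(\mathbb F_q)$ for some $j\in J_V$, and then $\Gamma_v=U_v(\mathbb F_q)$ has order $q^{d_j}$ by (S3). An orbit contributes $|\Gamma|$ to the sum of $|\Gamma_v|$ over its points. So the left side of \eqref{eq:count} is $|\Gamma|\,n_V(1)$, and in the same way the right side is $|\Gamma|\,n_{V^*}(1)$.
\end{proof}

\section{From point counts to parameters}\label{sec:end}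

We recall the Lang--Weil estimate in the form needed. If $Y$ is a geometrically irreducible variety of dimension $w$ over $\mathbb F_{q_1}$, then $|Y(\mathbb F_q)|=q^w(1+o(1))$ as $q=q_1^m\to\infty$; and a scheme of finite type of dimension less than $w$ has $O(q^{w-1})$ points. Hence, if $Y$ has dimension $w$ and has exactly $c$ geometric irreducible components of dimension $w$, all defined over $\mathbb F_{q_1}$, then $|Y(\mathbb F_q)|=c\,q^w(1+o(1))$.

\begin{proof}[Proof of Theorem \ref{thm:B}]
\emph{Leading terms.} Let $w_j=\dim(W_j)_{k_0}$, and let $c_j\ge1$ be the number of irreducible components of $(W_j)_k$. All of them have dimension $w_j$: since $(W_j)_{k_0}$ is integral, the Galois group permutes the components over $\bar k_0$ transitively, and these stay irreducible over $k$. By (E3), after localizing $R$ every geometric fiber of $W_j\to\operatorname{Spec}R$ has dimension $w_j$ and exactly $c_j$ components of that dimension. Choose a maximal ideal of $R$. Its residue field is finite, because $R$ is a finitely generated ring. Choose a finite extension $\mathbb F_{q_1}$ of it over which the components of the geometric fibers of all $W_j$ are defined. Then $|W_j(\mathbb F_q)|=c_jq^{w_j}(1+o(1))$ as $q=q_1^m\to\infty$.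

If $J_V\neq\emptyset$, put $e_V=\max_{j\in J_V}(w_j+d_j)$ and let $C_V$ be the sum of the $c_j$ over the $j\in J_V$ that attain the maximum. The left side of \eqref{eq:count} is $C_Vq^{e_V}(1+o(1))$ with $C_V\geq1$ if $J_V\ne\emptyset$, and $0$ otherwise. The same holds for the right side. Hence $J_V=\emptyset$ if and only if $J_{V^*}=\emptyset$, and otherwise
\begin{equation}\label{eq:leading}
e_V=e_{V^*},\qquad C_V=C_{V^*}.
\end{equation}

\emph{Parameters.} Let $X\subset V$ be the union of the quiritree orbits. By (S5) it is the disjoint union of the nonempty locally closed sets $W_j(k)$, $j\in J_V$. So $X$ is empty if and only if $J_V$ is, and if one of $V$, $V^*$ has no quiritree orbit, neither has the other. Assume now that $X\ne\emptyset$. For $v\in W_j(k)$, $j\in J_V$, we have $G_v=U_v$, of dimension $d_j$, so the orbit of $v$ has dimension $\dim G-d_j$. Thus $X_{(s)}$ is the disjoint union of the $W_j(k)$ with $j\in J_V$ and $\dim G-d_j=s$, and the number of parameters of $X$ is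
\[
\max_{j\in J_V}\bigl(w_j-(\dim G-d_j)\bigr)=e_V-\dim G .
\]
The same formula holds for $V^*$, so by \eqref{eq:leading} the numbers of parameters agree. Call the common value $d$.

\emph{Components.} Fix $s$ with $X_{(s)}\neq\emptyset$. The closure of $X_{(s)}$ has dimension at most $s+d$ and is the union of the closures of the components of its strata $W_j(k)$. So its $(s+d)$-dimensional components are the closures of the components of those strata with $w_j=s+d$, that is, with $w_j+d_j=e_V$. These closures are distinct. Two components of one stratum are distinct closed subsets of it. Components of different strata are disjoint and open in their closures, while two dense open subsets of one irreducible set would meet. Summing over $s$, the total number of $(s+d)$-dimensional components of the sets $X_{(s)}$ is $C_V$. By \eqref{eq:leading} it is the same for $V^*$.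

\emph{Cardinalities.} If $d>0$, both sets of quiritree orbits are infinite by Lemma \ref{lem:zero}. Let $d=0$. By Lemma \ref{lem:zero} there are finitely many orbits, and $C_V$ is the number of $G^\circ$-orbits in $X$. The $G$-orbit of $v$ splits into $[G:G^\circ G_v]$ orbits of $G^\circ$. For quiritree $v$ the group $G_v$ is unipotent, hence connected in characteristic $0$, hence contained in $G^\circ$. Therefore
\[
C_V=[G:G^\circ]\cdot\#\{\text{quiritree orbits in }V\},
\]
and the same holds for $V^*$. By \eqref{eq:leading} the numbers of quiritree orbits are equal.
\end{proof}

Corollary \ref{cor:iff} follows from Theorem \ref{thm:B} and from Theorem \ref{thm:A} with $n=p$.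

\begin{remark}\label{rem:char}
The hypothesis $\operatorname{char}k=0$ enters in four places: Theorem \ref{thm:mostow}, which gives (S1), (S2) and Proposition \ref{prop:conj}; the exponential map, which gives (S3); the complete reducibility of reductive groups, which gives (S4); and the connectedness of unipotent stabilizers in the last step. Section \ref{sec:count} uses only (S1)--(S5) and Proposition \ref{prop:conj}. In Theorem \ref{thm:A} property (S4) cannot hold at the point $0$, whose stabilizer is the whole connected reductive group, by Remark \ref{rem:semisimple}.
\end{remark}

\begin{thebibliography}{9}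

\bibitem{problem}
\texttt{https://archive.mpim-bonn.mpg.de/id/eprint/4736/1/1978.pdf}

\bibitem{EGA}
EGA IV$_3$.

\bibitem{Mostow}
G. D. Mostow, \emph{Fully reducible subgroups of algebraic groups}, Amer. J. Math. 78 (1956).

\end{thebibliography}
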